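# Packing monochromatic triangles with a random clique

## 1. A random clique that avoids a family of triangles

Let $G$ be a finite simple graph on $n$ vertices, and let $\mathcal C$ be a family of cliques of $G$, each of order at least $3$. Until Section 9 you may think of $\mathcal C$ as a family of triangles.

**Definition (link).** For a vertex $v$ let
$$\mathcal L_v=\{V(K)\setminus\{v\}\;:\; v\in K\in\mathcal C\},$$
a hypergraph on the neighborhood $N(v)$. If $\mathcal C$ consists of triangles, $\mathcal L_v$ is an ordinary graph: $xy$ is an edge of $\mathcal L_v$ exactly when $vxy$ is a triangle in $\mathcal C$.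

For example, let $G=K_4$ on $\{1,2,3,4\}$ and $\mathcal C=\{123,124\}$. Then $\mathcal L_1$ has the edges $23$ and $24$, while $\mathcal L_3$ has the single edge $12$.

**Definition (the random set $S$).** Give the vertices independent uniform times in $[0,1]$ and order them by time (ties have probability $0$ and are ignored). Let $S$ be the set of vertices $v$ such that

- no non-neighbor of $v$ precedes $v$, and
- the set of predecessors of $v$ contains no edge of $\mathcal L_v$.

Here "non-neighbor of $v$" means a vertex other than $v$ that is not adjacent to $v$.

**Lemma 1.** For every ordering, $S$ is a clique of $G$, and $S$ contains no member of $\mathcal C$.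

**Proof.** Take two vertices of $S$. The later one has no non-neighbor before it, so they are adjacent. Now suppose $K\in\mathcal C$ has all its vertices in $S$, and let $v$ be the last of them. The other vertices of $K$ all precede $v$, and $V(K)\setminus\{v\}$ is an edge of $\mathcal L_v$. So $v\notin S$, a contradiction. $\square$

Two examples. If $G=K_4$ and $\mathcal C$ is the set of all four triangles, then each $\mathcal L_v$ is a triangle, and $v\in S$ exactly when at most one vertex precedes $v$. So $S$ is the set of the first two vertices. If $G$ is a $5$-cycle and $\mathcal C=\emptyset$, then $v\in S$ exactly when $v$ comes before both of its non-neighbors, which has probability $\frac13$, so $\mathbb E|S|=\frac53$.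

The set $S$ is useful for the following reason. Suppose we know that *every* $K_{s+1}$ in $G$ contains a member of $\mathcal C$. Then by Lemma 1 the set $S$ never has more than $s$ elements, so
$$\sum_{v\in V(G)}\Pr[v\in S]=\mathbb E|S|\le s. \tag{1}$$
Hence some vertex $v$ has $\Pr[v\in S]\le s/n$. Such a vertex either has many non-neighbors or has a rich link. We will see that this is what an induction on $n$ needs in order to delete $v$.

## 2. Monochromatic decompositions and Turán numbers

Color the edges of a graph $G$ with $k$ colors. A *monochromatic $H$-decomposition* of $G$ is a partition of $E(G)$ in which each part is a single edge or forms a monochromatic graph isomorphic to $H$. Let $\phi_k(n,H)$ be the smallest number $\phi$ such that every graph of order $n$, with every $k$-coloring of its edges, has a monochromatic $H$-decomposition with at most $\phi$ parts.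

Two standard objects appear in the answer. For $s\ge 1$ the Turán graph $T_s(n)$ is the complete $s$-partite graph on $n$ vertices with part sizes as equal as possible (some parts are empty if $n<s$), and $t_s(n)$ is its number of edges. The Ramsey number $R_k(r)$ is the smallest $N$ such that every $k$-coloring of the edges of $K_N$ contains a monochromatic $K_r$. In particular $R_1(r)=r$.

We use one fact about Turán graphs all the time. The largest part of $T_s(n)$ has $\lceil n/s\rceil$ vertices. A vertex in it has degree $n-\lceil n/s\rceil$, and deleting it leaves $T_s(n-1)$. So, for $n\ge2$,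
$$t_s(n)=t_s(n-1)+n-q,\qquad q=\left\lceil \frac ns\right\rceil. \tag{2}$$

The problem comes from the preprint "Monochromatic $K_r$-Decompositions of Graphs" (https://docentes.fct.unl.pt/tmjs/files/mono-clique-preprint.pdf). The facts given with it are: $\phi_k(n,K_r)\ge t_{R_k(r)-1}(n)$ for all $k\ge2$, $r\ge3$ and all $n$; $\phi_k(n,K_3)=t_{R_k(3)-1}(n)+o(n^2)$ for all $k\ge2$; and, for $k=2,3$, equality $\phi_k(n,K_3)=t_{R_k(3)-1}(n)$ for all $n\ge n_0$, where $R_2(3)=6$ and $R_3(3)=17$. The conjecture is that for $k\ge4$ equality holds for all $n\ge R_k(3)$. We prove it, for all $k\ge1$ and with no condition on $n$. The proof uses none of these facts; the lower bound is reproved below.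

Colors play almost no role. All that matters is that the monochromatic triangles meet every $K_{s+1}$ with $s=R_k(3)-1$, in the sense of the following theorem.

**Theorem A.** Let $n,s\ge1$, let $G$ be a graph of order $n$ and let $\mathcal C$ be a family of triangles of $G$ such that every $K_{s+1}\subseteq G$ contains a member of $\mathcal C$. Then $E(G)$ can be partitioned into at most $t_s(n)$ parts, each a single edge or the edge set of a member of $\mathcal C$. Equivalently, $\mathcal C$ contains at least $\frac12(e(G)-t_s(n))$ pairwise edge-disjoint triangles.

The equivalence is a count: a decomposition that uses $\nu$ triangles has $e(G)-3\nu+\nu=e(G)-2\nu$ parts, and this is at most $t_s(n)$ if and only if $\nu\ge\frac12(e(G)-t_s(n))$.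

**Corollary.** $\phi_k(n,K_3)=t_{R_k(3)-1}(n)$ for all $k\ge1$ and $n\ge1$. In particular the conjecture is true.

**Proof of the Corollary from Theorem A.** Put $s=R_k(3)-1$.

*Upper bound.* Given a $k$-colored graph $G$ of order $n$, let $\mathcal C$ be the set of its monochromatic triangles. By the definition of $R_k(3)$, every $K_{s+1}\subseteq G$ contains a member of $\mathcal C$. Theorem A gives a decomposition into at most $t_s(n)$ parts.

*Lower bound.* Since $s<R_k(3)$, there is a $k$-coloring $c$ of the edges of $K_s$, on the vertex set $\{1,\dots,s\}$, without a monochromatic triangle. Let $V_1,\dots,V_s$ be the parts of $T_s(n)$, and give every edge between $V_i$ and $V_j$ the color $c(ij)$. A triangle of $T_s(n)$ has its vertices in three different parts $V_i,V_j,V_l$, so its colors are those of the triangle $ijl$ of $K_s$, and it is not monochromatic. Hence every part of a decomposition is a single edge, and exactly $t_s(n)$ parts are needed. $\square$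

## 3. Orders up to $s+3$, and the empty family

**Few vertices.** If $n\le s$, then $t_s(n)=\binom n2\ge e(G)$, and single edges suffice.

If $n=s+1$, then $t_s(n)=\binom{s+1}2-1$. Either $G$ is not complete and $e(G)\le t_s(n)$, or $G=K_{s+1}$ contains a member of $\mathcal C$ and we use $e(G)-2<t_s(n)$ parts. For instance, with $k=2$ and $s=5$, a $2$-colored $K_6$ has a monochromatic triangle and decomposes into $13$ parts, while $t_5(6)=14$.

If $n=s+2$ and $s\ge2$, then $T_s(n)$ has two parts of size $2$ and the others of size $1$, so $t_s(n)=\binom{s+2}2-2$. If $G$ lacks at least two edges we are done with single edges. Otherwise delete an endpoint of the missing edge (any vertex, if no edge is missing). What is left is a $K_{s+1}$, so $\mathcal C\ne\emptyset$, and one triangle gives $e(G)-2\le t_s(n)$ parts.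

If $n=s+3$, $s\ge3$ and $G=K_{s+3}$, then $t_s(n)=\binom{s+3}2-3$, and we need two edge-disjoint members of $\mathcal C$. There is one, say $xyz$. The vertices other than $x,y$ form a $K_{s+1}$, so there is a member of $\mathcal C$ avoiding $x$ and $y$. It shares at most the vertex $z$ with $xyz$, so the two are edge-disjoint.

**The empty family.** Let $\mathcal C=\emptyset$. The hypothesis of Theorem A says that $G$ has no $K_{s+1}$, and the conclusion is $e(G)\le t_s(n)$. So Theorem A contains Turán's theorem, and a proof of Theorem A must in particular prove it. Here is how $S$ does this. Let $r_v=n-1-d(v)$ be the number of non-neighbors of $v$. All links are empty, so $v\in S$ exactly when $v$ is first among itself and its $r_v$ non-neighbors, and $\Pr[v\in S]=\frac1{r_v+1}$. This is the Caro–Wei argument. By (1) some $v$ has $\frac1{r_v+1}\le\frac sn$. So the integer $r_v+1$ is at least $n/s$, hence at least $q$, and $d(v)=n-1-r_v\le n-q$. Delete $v$. By induction and (2), $e(G)\le t_s(n-1)+n-q=t_s(n)$.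

When $\mathcal C\neq\emptyset$, the degree of $v$ may exceed $n-q$, and the surplus must be absorbed by triangles at $v$.

## 4. Deleting a vertex together with a matching in its link

A *matching* in a hypergraph is a set of pairwise disjoint edges. For a matching $M$ in $\mathcal L_v$ put
$$w(M)=\sum_{e\in M}(|e|-1).$$
If $\mathcal C$ consists of triangles, $w(M)=|M|$. The weight is the number of parts saved at $v$: one clique $e\cup\{v\}$ replaces the $|e|$ single edges from $v$ to $e$. We allow cliques of any order $\ge3$ in this section and the next, since Section 9 reuses them.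

**Lemma 2 (deletion step).** Let $n\ge2$, let $G$ have order $n$, and let $\mathcal C$ be a family of cliques of $G$ of order $\ge3$ such that every $K_{s+1}\subseteq G$ contains a member of $\mathcal C$. Suppose that every graph $G'$ of order $n-1$ with a family $\mathcal C'\subseteq\mathcal C$ of cliques of $G'$, such that every $K_{s+1}\subseteq G'$ contains a member of $\mathcal C'$, decomposes into at most $t_s(n-1)$ single edges and members of $\mathcal C'$. If some vertex $v$ and some matching $M$ in $\mathcal L_v$ satisfy
$$w(M)\ge d(v)-(n-q), \tag{3}$$
then $G$ decomposes into at most $t_s(n)$ single edges and members of $\mathcal C$.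

**Proof.** Obtain $G'$ from $G$ by deleting $v$ and, for every $e\in M$, all edges of $G$ inside $e$. Let $\mathcal C'$ be the set of members of $\mathcal C$ all of whose vertices and edges lie in $G'$.

*The hypothesis survives.* Let $Q$ be a $K_{s+1}$ in $G'$. It is also a $K_{s+1}$ in $G$, so it contains some $K\in\mathcal C$. The edges of $K$ are edges of $Q$, hence of $G'$, so $K\in\mathcal C'$. (We destroyed members of $\mathcal C$, but only along with every $K_{s+1}$ containing them.) By assumption $G'$ decomposes into at most $t_s(n-1)$ parts.

*Putting the edges back.* For every $e\in M$ add the clique on $e\cup\{v\}$. It is a member of $\mathcal C$ by the definition of $\mathcal L_v$. Two of these cliques share only the vertex $v$, because the edges of $M$ are disjoint, so they share no edge. They share no edge with $G'$ either, because all their edges were deleted. They use $\sum_{e\in M}|e|$ of the $d(v)$ edges at $v$ and all deleted edges not at $v$. The other edges at $v$ become single parts. Every edge of $G$ is now covered exactly once, and the number of parts is at most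
$$t_s(n-1)+|M|+d(v)-\sum_{e\in M}|e|=t_s(n-1)+d(v)-w(M)\le t_s(n-1)+n-q=t_s(n),$$
by (3) and (2). $\square$

So we need *some* vertex $v$ with a matching satisfying (3). It is natural to try a vertex of minimum degree.

**This works for $s=2$.** Here $\mathcal C$ must be the set of all triangles of $G$, so $\mathcal L_v$ is the graph induced on $N(v)$, and $n-q=\lfloor n/2\rfloor$. Let $v$ have minimum degree $d$. If $d\le\lfloor n/2\rfloor$, take $M=\emptyset$. Otherwise, each $u\in N(v)$ has at least $d$ neighbors, at most $n-d$ of them outside $N(v)$, so $\mathcal L_v$ has minimum degree at least $2d-n$. A graph on $d$ vertices with minimum degree at least $\delta$ has a matching of size $\min(\delta,\lfloor d/2\rfloor)$. Indeed, if a maximum matching has size $m<\lfloor d/2\rfloor$, there are two unmatched vertices $x,y$, and all their neighbors are matched. For a matching edge $ab$ there are at most two edges between $\{x,y\}$ and $\{a,b\}$: three would include both $xa,yb$ or both $xb,ya$, and these could replace $ab$. So $2\delta\le 2m$. Finally, $2d-n\ge d-\lfloor n/2\rfloor$ because $d\ge\lceil n/2\rceil$, and $\lfloor d/2\rfloor\ge d-\lfloor n/2\rfloor$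 because $\lceil d/2\rceil\le\lceil (n-1)/2\rceil=\lfloor n/2\rfloor$. So (3) holds.

**It fails for every $s\ge3$.** Let $G=K_{s+2}$ and let $\mathcal C$ be the set of the four triangles of a fixed $K_4\subseteq G$. Any $s+1$ vertices miss only one vertex, so they contain at least three vertices of the $K_4$, and the hypothesis holds. All degrees are $s+1$. Here $q=\lceil (s+2)/s\rceil=2$, so $n-q=s$, and (3) requires $w(M)\ge1$. A vertex outside the $K_4$ has an empty link, so it cannot be used, although it is a vertex of minimum degree. A vertex inside the $K_4$ has a triangle as its link and can be used.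

The exact obstruction is this: a $K_{s+1}$ through $v$ contains a member of $\mathcal C$, but that member need not contain $v$. Degrees do not tell us where $\mathcal C$ is, so the good vertex has to be found by an argument that involves all vertices at once. This is the role of (1).

## 5. Averaging over the vertices

Let $r_v=n-1-d(v)$ as before. The next lemma tells us which lower bound on $\Pr[v\in S]$ we should aim for.

**Lemma 3 (a good vertex).** Let $\mathcal C$ be a family of cliques of $G$ of order $\ge3$ such that every $K_{s+1}\subseteq G$ contains a member of $\mathcal C$. For each vertex $v$ let $M_v$ be a matching in $\mathcal L_v$. If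
$$\Pr[v\in S]\ \ge\ \frac1{w(M_v)+r_v+1}\qquad\text{for every } v, \tag{4}$$
then some vertex $v$ satisfies $w(M_v)\ge d(v)-(n-q)$, that is, (3) with $M=M_v$.

**Proof.** By Lemma 1, $S$ is always a clique containing no member of $\mathcal C$. If $|S|\ge s+1$ for some ordering, then $s+1$ of its vertices would form a $K_{s+1}$ containing no member of $\mathcal C$, a contradiction. So $|S|\le s$ always, and (1) holds. Hence some $v$ has $\Pr[v\in S]\le s/n$. With (4), $w(M_v)+r_v+1\ge n/s$. The left side is an integer, so it is at least $q=\lceil n/s\rceil$. Therefore
$$w(M_v)\ge q-1-r_v=q-1-(n-1-d(v))=d(v)-(n-q).\qquad\square$$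

What remains is a statement about one vertex and its link. Fix $v$, let $U=N(v)$ and let $W$ be the set of its non-neighbors, with $b=|W|=r_v$. Let $A\subseteq U\cup W$ be the random set of predecessors of $v$. Then
$$v\in S\iff A\cap W=\emptyset\ \text{ and }\ A \text{ contains no edge of } \mathcal L_v .$$
Moreover, *given that $v$ has time $t$*, each element of $U\cup W$ lies in $A$ independently with probability $t$. So probabilities are computed by fixing $t$, using independence, and integrating over $t\in[0,1]$. We use, for integers $a\ge0$,
$$\int_0^1(1-t)^a\,dt=\frac1{a+1},\qquad \int_0^1t(1-t)^a\,dt=\frac1{a+1}-\frac1{a+2}=\frac1{(a+1)(a+2)}. \tag{5}$$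
The second follows from the first by writing $t=1-(1-t)$.

## 6. The bound $1/(m+b+1)$ and the Tutte–Berge formula

Let $\mathcal C$ consist of triangles, so the link is a graph $L$ on $U$ with matching number $m$. By Lemma 3 we want $\Pr[v\in S]\ge\frac1{m+b+1}$.

**The cheap bound.** Let $X$ be the set of the $2m$ vertices of a maximum matching. Every edge of $L$ meets $X$. So if $v$ precedes all of $X\cup W$, then $v\in S$, and $\Pr[v\in S]\ge\frac1{2m+b+1}$. Run through Lemma 3, this gives a vertex with $2m+r_v+1\ge q$, that is, $m\ge\frac12(d(v)-(n-q))$. This is half of what the deletion step needs.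

The loss is real. For $L=K_{2c+1}$ and $b=0$ we have $m=c$, and $v\in S$ exactly when $v$ has at most one predecessor among $2c+1$ elements. So the true probability is $\frac2{2c+2}=\frac1{c+1}=\frac1{m+1}$, whereas the cheap bound gives $\frac1{2c+1}$. The example also suggests what to do: in an odd complete piece, do not forbid all vertices but allow one. The Tutte–Berge formula says that, as far as the matching number is concerned, every graph looks like a set of vertices to be forbidden together with such pieces.

**Theorem (Tutte–Berge formula, recalled).** For a graph $L$ on $U$, the matching number is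
$$m=\min_{B\subseteq U}\tfrac12\bigl(|U|+|B|-\mathrm{odd}(L-B)\bigr),$$
where $\mathrm{odd}(L-B)$ is the number of components of $L-B$ with an odd number of vertices.

Let $B$ attain the minimum, let $C_1,C_2,\dots$ be the components of $L-B$, and put $c_i=\lfloor|C_i|/2\rfloor$. Then $\sum_i2c_i=|U|-|B|-\mathrm{odd}(L-B)$, so the formula reads
$$m=|B|+\sum_ic_i. \tag{6}$$
For example, a star with three leaves has $m=1$, with $B$ the center and all $c_i=0$. A triangle has $m=1$, with $B=\emptyset$ and $c_1=1$.

**Lemma 4.** Let $U$, $W$, $\{v\}$ be disjoint finite sets, $b=|W|$, and let all elements have independent uniform times in $[0,1]$. Let $A$ be the set of elements of $U\cup W$ that precede $v$, and let $L$ be a graph on $U$ with matching number $m$. Then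
$$\Pr[A\cap W=\emptyset\text{ and }A\text{ contains no edge of }L]\ \ge\ \frac1{m+b+1}.$$

**Proof.**

**Step 1: replace the event by one that splits into independent pieces.** Choose $B$, $C_i$, $c_i$ as in (6). Consider the event that $A\cap(B\cup W)=\emptyset$ and $|A\cap C_i|\le1$ for all $i$. If it occurs, then $A\cap W=\emptyset$. Also $A$ contains no edge of $L$: an edge that meets $B$ is not inside $A$, and an edge that avoids $B$ lies inside one component $C_i$, of which $A$ contains at most one vertex. So it suffices to bound the probability of this event from below.

**Step 2: compute for fixed $t$.** Let $v$ have time $t$. We have $|C_i|\le2c_i+1$, and adding dummy elements to $C_i$ can only decrease the probability that $|A\cap C_i|\le1$. So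
$$\Pr[|A\cap C_i|\le1]\ge(1-t)^{2c_i+1}+(2c_i+1)t(1-t)^{2c_i}=(1-t)^{2c_i}(1-t+2c_it+t)=(1-t)^{2c_i}(1+2c_it).$$
Put $\beta=|B|+b$ and $c=\sum_ic_i$, so $\beta+c=m+b$ by (6). The sets $B\cup W,C_1,C_2,\dots$ are disjoint, so the conditions are independent. All $c_it$ are nonnegative, so $\prod_i(1+2c_it)\ge1+2ct$. Given $t$, the event of Step 1 therefore has probability at least $(1-t)^{\beta+2c}(1+2ct)$.

**Step 3: integrate.** By (5) with $a=\beta+2c$, the probability is at least
$$\frac1{\beta+2c+1}+\frac{2c}{(\beta+2c+1)(\beta+2c+2)}=\frac{\beta+4c+2}{(\beta+2c+1)(\beta+2c+2)}.$$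

**Step 4: compare with $\frac1{\beta+c+1}=\frac1{m+b+1}$.** Expanding,
$$(\beta+4c+2)(\beta+c+1)=\beta^2+5\beta c+4c^2+3\beta+6c+2,$$
$$(\beta+2c+1)(\beta+2c+2)=\beta^2+4\beta c+4c^2+3\beta+6c+2.$$
The first minus the second is $\beta c\ge0$, which is the required inequality. $\square$

## 7. Proof of Theorem A

We use induction on $n$, for a fixed $s$ and for all pairs $(G,\mathcal C)$ satisfying the hypothesis. For $n=1$ there are no edges, and $t_s(1)=0$.

Let $n\ge2$. For every vertex $v$ let $M_v$ be a maximum matching of the graph $\mathcal L_v$ on $N(v)$. Then $w(M_v)=|M_v|$ is its matching number. Apply Lemma 4 with $U=N(v)$, $W=V(G)\setminus(N(v)\cup\{v\})$, $b=r_v$ and $L=\mathcal L_v$. The event there is exactly $v\in S$, so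
$$\Pr[v\in S]\ge\frac1{w(M_v)+r_v+1}$$
for every $v$. This is (4). By Lemma 3 some $v$ satisfies (3) with $M=M_v$. The assumption of Lemma 2 on graphs of order $n-1$ is the induction hypothesis, because a family $\mathcal C'\subseteq\mathcal C$ again consists of triangles. Lemma 2 gives the decomposition of $G$. The equivalent formulation was checked in Section 2. $\blacksquare$

With the Corollary of Section 2, this proves the conjecture.

## 8. Sharpness of the constant $\frac12$

**The constant $\frac12$ in Theorem A is optimal for every $s\ge2$.** Take again $G=K_{s+2}$ and let $\mathcal C$ be the four triangles of a fixed $K_4$. As seen in Section 4, every $s+1$ vertices contain at least three vertices of the $K_4$, so the hypothesis holds (this argument is valid for $s=2$ as well). Two of the four triangles always share an edge, so at most one of them can be packed. Finally $e(G)-t_s(s+2)=2$ by Section 3. So $\frac12(e(G)-t_s(n))=1$ is attained, and no larger constant would be correct.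

In this example exactly $e(G)-2=t_s(s+2)$ parts are needed. So in the generality of Theorem A, $T_s(n)$ need not be the unique extremal graph. For $k=1$ and $s=2$ the example is the monochromatic $K_4$.

## 9. Larger cliques and intersecting families

For numbers $r_1,\dots,r_k$ let $R(K_{r_1},\dots,K_{r_k})$ be the smallest $N$ such that every $k$-coloring of the edges of $K_N$ contains, for some $i$, a $K_{r_i}$ in color $i$.

**Theorem B.** For all $k\ge1$, $r\ge3$ and $n\ge1$, $\phi_k(n,K_r)=t_{R_k(r)-1}(n)$.

More generally, let $r_1,\dots,r_k\ge4$ and let $R=R(K_{r_1},\dots,K_{r_k})$. Then for every $n\ge1$, every $k$-edge-colored graph of order $n$ can be decomposed into at most $t_{R-1}(n)$ parts, each a single edge or a $K_{r_i}$ in color $i$ for some $i$. This bound is best possible for every $n$.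

The case $r=3$ of the first statement is the Corollary, and the case $r\ge4$ is the second statement with all $r_i=r$. So we prove the second statement. Lemmas 1, 2 and 3 are already available for cliques of any order $\ge3$. What we lack is a version of Lemma 4 for links whose edges have size at least $3$.

The cheap bound is again not enough. If $X$ is the set of vertices covered by a maximum matching of $m$ edges, then $w=|X|-m$. Asking $v$ to precede all of $X\cup W$ gives $\frac1{w+m+b+1}$ instead of $\frac1{w+b+1}$. As before, we gain by allowing one element of $X$ before $v$. In place of Tutte–Berge we use that, for two vertices $x,y$ of the same matching edge, the edges meeting $X$ only in $x$ and those meeting $X$ only in $y$ must intersect each other.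

**Lemma 5.** Let $U,W,v,A,b$ be as in Lemma 4, and let $\mathcal H$ be a hypergraph on $U$ all of whose edges have size $\ge3$. Let $M=\{e_1,\dots,e_m\}$ be a matching of maximum cardinality in $\mathcal H$, and let $w=\sum_i(|e_i|-1)$. Then
$$\Pr[A\cap W=\emptyset\text{ and }A\text{ contains no edge of }\mathcal H]\ \ge\ \frac1{w+b+1}.$$

**Proof.** If $m=0$, then $\mathcal H$ has no edges, $w=0$, and the probability is $\int_0^1(1-t)^b\,dt=\frac1{b+1}$. Let $m\ge1$, and put
$$X=\bigcup_ie_i,\qquad H=|X|\ge3m,\qquad N=H+b\ge3,\qquad Y=U\setminus X.$$
Then $w=H-m$ and $w+b+1=N-m+1$. Every edge of $\mathcal H$ meets $X$, since otherwise it could be added to $M$.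

**Step 1: bound the danger of one early element of $X$.** For $x\in X$ let
$$\mathcal F_x=\{f\setminus\{x\}: f\in\mathcal H,\ f\cap X=\{x\}\},$$
a family of subsets of $Y$. Let $Y_t$ be a random subset of $Y$ containing each element independently with probability $t$, and let $P_x(t)$ be the probability that $Y_t$ contains a member of $\mathcal F_x$. We claim that
$$\sum_{x\in X}(1-P_x(t))\ge\frac H2\qquad\text{for }0\le t\le\tfrac12. \tag{7}$$

Let $x\ne y$ lie in the same $e_i$. Any $f'\in\mathcal F_x$ and $g'\in\mathcal F_y$ intersect. Suppose not. Then $f'\cup\{x\}$ and $g'\cup\{y\}$ are disjoint edges of $\mathcal H$, and they are disjoint from all $e_j$ with $j\ne i$, because they meet $X$ only in $x$ and $y$ respectively. Replacing $e_i$ by these two edges gives a matching of size $m+1$, a contradiction.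

So it is impossible that $Y_t$ contains a member of $\mathcal F_x$ while $Y\setminus Y_t$ contains a member of $\mathcal F_y$. The set $Y\setminus Y_t$ has the distribution of $Y_{1-t}$, so the probabilities of these two disjoint events give
$$P_x(t)+P_y(1-t)\le1.$$
The function $P_y$ is nondecreasing, so for $t\le\frac12$ we have $P_y(t)\le P_y(1-t)$ and $P_x(t)+P_y(t)\le1$. Sum this over all $\binom{|e_i|}2$ pairs in $e_i$. Each $x\in e_i$ occurs in $|e_i|-1$ pairs, so $(|e_i|-1)\sum_{x\in e_i}P_x(t)\le\binom{|e_i|}2$, that is, $\sum_{x\in e_i}P_x(t)\le\frac{|e_i|}2$. Summing over $i$ gives $\sum_{x\in X}P_x(t)\le\frac H2$, which is (7).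

As an illustration, let $\mathcal H$ consist of all triples in a set $U$ of five elements. Then $m=1$, $|X|=3$ and $|Y|=2$. For each $x\in X$ we have $\mathcal F_x=\{Y\}$ and $P_x(t)=t^2$, and indeed $t^2+(1-t)^2\le1$.

**Step 2: allow at most one element of $X$ before $v$.** Let $v$ have time $t$. With probability $(1-t)^N$ we have $A\cap(X\cup W)=\emptyset$. Then $A\cap W=\emptyset$, and $A\subseteq Y$ contains no edge, since every edge meets $X$. For each $x\in X$, with probability $t(1-t)^{N-1}$ we have $A\cap(X\cup W)=\{x\}$. In this case an edge $f\subseteq A$ satisfies $f\cap X=\{x\}$, so $f\setminus\{x\}\in\mathcal F_x$ is contained in $A\cap Y$. The set $A\cap Y$ is independent of $A\cap(X\cup W)$ given $t$ and distributed as $Y_t$, so $A$ contains no edge with conditional probability $1-P_x(t)$. The $H+1$ events obtained are disjoint. Integrate, drop the nonnegative contribution of $t>\frac12$ to the terms with $x$, and use (7). The required probability is at least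
$$\int_0^1(1-t)^N\,dt+\int_0^{1/2}t(1-t)^{N-1}\sum_{x\in X}(1-P_x(t))\,dt\ \ge\ \frac1{N+1}+\frac H2\int_0^{1/2}t(1-t)^{N-1}\,dt. \tag{8}$$

**Step 3: evaluate the integral.** By (5), $\int_0^1t(1-t)^{N-1}dt=\frac1{N(N+1)}$. With $u=1-t$,
$$\int_{1/2}^1t(1-t)^{N-1}dt=\int_0^{1/2}(u^{N-1}-u^N)\,du=\frac{2^{-N}}N-\frac{2^{-N-1}}{N+1}=\frac{2^{-N-1}\bigl(2(N+1)-N\bigr)}{N(N+1)}=\frac{(N+2)2^{-N-1}}{N(N+1)}.$$
So the right side of (8) equals
$$\frac1{N+1}+\frac C{N(N+1)}=\frac{N+C}{N(N+1)},\qquad C=\frac H2\,\eta,\qquad \eta=1-(N+2)2^{-N-1}.$$

**Step 4: compare with $\frac1{N-m+1}=\frac1{w+b+1}$.** The inequality $\frac{N+C}{N(N+1)}\ge\frac1{N-m+1}$ says $(N+C)(N-m+1)\ge N(N+1)$. Since $N(N-m+1)=N(N+1)-mN$, it is equivalent to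
$$C(N-m+1)\ge mN. \tag{9}$$
The number $\eta$ is positive, since $\eta$ is an integral of a positive function over $[0,\frac12]$ times $N(N+1)$. From $H\ge3m$ we get $C\ge\frac{3m}2\eta$. From $3m\le H\le N$ we get $N-m+1\ge\frac{2N}3+1$. So (9) follows from $\frac32\eta\left(\frac{2N}3+1\right)\ge N$, that is, from $\eta\left(N+\frac32\right)\ge N$. Insert $\eta$ and multiply by $2$: this says $2N+3-(N+2)(2N+3)2^{-N-1}\ge2N$, that is, $3\cdot2^{N+1}\ge(N+2)(2N+3)$, or
$$6\cdot2^N\ge(2N+3)(N+2).$$
For $N=3$ this reads $48\ge45$. When $N\ge3$ increases by $1$, the left side doubles, while the right side is multiplied by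
$$\frac{2N+5}{2N+3}\cdot\frac{N+3}{N+2}\le\frac{11}9\cdot\frac65=\frac{22}{15}<2.$$
So the inequality holds for all $N\ge3$. $\square$

**Remark (edges of size $2$).** The estimate of this proof does not give Lemma 4. Suppose all $|e_i|=2$ and $b=0$, so $N=H=2m$. Then $C=m\eta<m$, and $C(N-m+1)<m(m+1)\le2m^2=mN$. So (9) fails for every $m\ge1$. This is why triangles were treated with the Tutte–Berge formula.

**Proof of Theorem B (all $r_i\ge4$).**

**Upper bound.** Let $s=R-1$, and let $\mathcal C$ be the set of all cliques in $G$ that are a $K_{r_i}$ in color $i$ for some $i$. By the definition of $R$, every $K_{s+1}\subseteq G$ contains a member of $\mathcal C$. So it suffices to prove the following by induction on $n$: for any graph $G$ of order $n$ and any family $\mathcal C$ of cliques of $G$ of order $\ge4$ such that every $K_{s+1}\subseteq G$ contains a member of $\mathcal C$, the graph $G$ decomposes into at most $t_s(n)$ single edges and members of $\mathcal C$.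

For $n=1$ there are no edges. Let $n\ge2$. For every $v$ let $M_v$ be a matching of maximum cardinality in $\mathcal L_v$. The edges of $\mathcal L_v$ have size at least $3$. Apply Lemma 5 with $U=N(v)$, $W$ the set of non-neighbors of $v$, $b=r_v$ and $\mathcal H=\mathcal L_v$. It gives $\Pr[v\in S]\ge\frac1{w(M_v)+r_v+1}$ for every $v$, which is (4). By Lemma 3 some $v$ satisfies (3) with $M=M_v$. A family $\mathcal C'\subseteq\mathcal C$ again consists of cliques of order $\ge4$, so the induction hypothesis is what Lemma 2 assumes, and Lemma 2 gives the decomposition.

**Lower bound.** Since $R-1<R$, there is a $k$-coloring of the edges of $K_{R-1}$ with no $K_{r_i}$ in color $i$ for any $i$. Color $T_{R-1}(n)$ as a blow-up of it: the edges between the $i$th and $j$th parts receive the color of $ij$. A clique of $T_{R-1}(n)$ meets each part in at most one vertex, so its coloring is that of a clique of $K_{R-1}$. Hence there is no $K_{r_i}$ in color $i$ for any $i$, every part of a decomposition is a single edge, and $t_{R-1}(n)$ parts are needed. $\blacksquare$
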